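# Commuting nilpotent $3\times 3$ matrices: normality and the Cohen–Macaulay property

## 1. A guess from one matrix, tested on $\mathfrak{sl}_2$

Let $k$ be an algebraically closed field. Write $\mathcal N(\mathfrak{sl}_n)\subset\mathfrak{sl}_n$ for the cone of nilpotent matrices and
$$C_r(\mathcal N(\mathfrak{sl}_n))=\{(X_1,\dots,X_r)\in\mathcal N(\mathfrak{sl}_n)^r : [X_i,X_j]=0\text{ for all }i,j\},$$
a closed subset of $\mathfrak{sl}_n^r$ with its reduced structure. The variety of this talk is $X=C_r(\mathcal N(\mathfrak{sl}_3))$. Conjecture 5.5 of the "Research Statement" (http://www.math.uga.edu/~nngo/Research-statement.pdf) says, for $k$ of characteristic $p>0$: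

*the variety $C_r(\mathcal N(\mathfrak{sl}_3))$ is Cohen–Macaulay and normal for each $r\ge1$.*

The problem is posed together with a known result: $X$ is irreducible of dimension $2r+4$, and its singular locus has codimension at least $2$ and lies in $C_r(\overline{\mathcal O_{min}})$, with $\mathcal O_{min}$ the minimal nilpotent orbit. We shall not use it; what we need of it will be proved on the way.

First, the words.

**Definition (normal, Cohen–Macaulay, type, Gorenstein).** A variety is normal if its local rings are integrally closed domains. A Noetherian local ring $R$ of dimension $N$ with maximal ideal $\mathfrak m$ is Cohen–Macaulay if its local cohomology $H^i_{\mathfrak m}(R)$ vanishes for $i\ne N$. If such an $R$ has a canonical module $\omega_R$, its type is the minimal number of generators of $\omega_R$, and $R$ is Gorenstein if the type is $1$, that is, if $\omega_R\cong R$. A variety has one of these properties if all its local rings do.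

Complete intersections are Gorenstein, hence Cohen–Macaulay. Serre's criterion says that a Noetherian ring is normal if and only if it satisfies (R1), regularity in codimension $\le 1$, and (S2), which every Cohen–Macaulay ring satisfies.

The answer one would first guess is: yes, because these varieties should be complete intersections, like the nilpotent cone. Here is the case on which this guess rests.

**One matrix, $r=1$.** A matrix $x\in\mathfrak{sl}_3$ is nilpotent iff $e_2(x)=e_3(x)=0$, where $e_2$ is the sum of the principal $2\times2$ minors and $e_3=\det$. The cone $\mathcal N$ has dimension $6=8-2$, and it is irreducible (Proposition 1 below reproves both). So the scheme $\{e_2=e_3=0\}$ is a complete intersection. At the regular nilpotent $x=E_{12}+E_{23}$ the differentials are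
$$d e_2(y)=-y_{21}-y_{32},\qquad d e_3(y)=y_{31}\qquad (y\in\mathfrak{sl}_3),$$
independent in every characteristic. So the scheme is smooth at every regular nilpotent, as these are conjugate. The other nilpotents are the trace-zero matrices of rank $\le1$, that is $v\otimes\phi$ with $\phi(v)=0$; they form a set of dimension $3+3-1-1=4$, of codimension $2$. Thus (R1) and (S2) hold, and the scheme is normal, in particular reduced. It is therefore $\mathcal N$ itself, which is normal, Gorenstein and Cohen–Macaulay.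

**Two by two matrices.** Commuting nilpotent $2\times2$ matrices have a common kernel vector $v=(s,t)\neq 0$, and each is a multiple of the nilpotent matrix with image and kernel $kv$:
$$X_i=c_i\begin{pmatrix}-st&s^2\\-t^2&st\end{pmatrix}.$$
Conversely such matrices are nilpotent and commute. So $(c_1,\dots,c_r,s,t)\mapsto(X_i)$ maps $\mathbb A^{r+2}$ onto $C_r(\mathcal N(\mathfrak{sl}_2))$, and the coordinate ring is the subring of $k[c_1,\dots,c_r,s,t]$ generated by all $c_is^2,\ c_ist,\ c_it^2$, in every characteristic. Pairing off letters, we see that it is spanned by the monomials $c^ds^at^b$ with $a+b=2|d|$, where $|d|=\sum d_i$. These are all the monomials of degree $0$ for the grading $\deg s=\deg t=1$, $\deg c_i=-2$, so the ring is a normal semigroup ring. By Hochster's theorem it is Cohen–Macaulay. Its canonical module is spanned by the monomials in the interior of the cone, those with all exponents $\ge1$. If such a monomial has some $d_i\ge2$, then $a+b\ge 2r+2\ge4$ and we can divide by one of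 $c_is^2,c_ist,c_it^2$ and stay in the interior. So the minimal generators are those with $d=(1,\dots,1)$, $a+b=2r$, $a,b\ge1$: there are $2r-1$ of them. The type is $2r-1$.

So the test splits the guess. Already for $\mathfrak{sl}_2$ and $r\ge2$ the commuting variety is not Gorenstein, hence not a complete intersection; still it is normal and Cohen–Macaulay. The same happens for $\mathfrak{sl}_3$.

## 2. Statements

Put $U=k^3$, $\mathfrak g=\mathfrak{sl}(U)$, $X=C_r(\mathcal N(\mathfrak{sl}_3))$, $N=2r+4$.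

**Theorem A.** Let $k$ be any algebraically closed field. For every $r\ge1$, $X$ is irreducible of dimension $N$, normal and Cohen–Macaulay. Moreover there is a projective birational $f:Z\to X$ with $Z$ smooth, $Rf_*\mathcal O_Z=\mathcal O_X$ and $R^if_*\omega_Z=0$ for $i>0$.

In particular Conjecture 5.5 is true, for every $p>0$, including $p=2,3$.

**Theorem B.** (i) $X$ is Gorenstein iff $r=1$. For $r\ge2$ the local ring at $0$ has Cohen–Macaulay type $\tau_r=\frac{(r-1)(3r-2)(3r^2-3r+2)}4$.

(ii) The Hilbert series of $k[X]$ is $(1+h_1t+h_2t^2+h_3t^3+h_4t^4)/(1-t)^{2r+4}$, with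
$$h_1=6r-4,\quad h_2=\tfrac{27r^2-35r+12}{2},\quad h_3=\tfrac{21r^3-39r^2+28r-8}{2},\quad h_4=\tau_r .$$
In particular $\deg X=\frac34r(r+1)(3r^2+3r-2)$, independently of $p$.

For $r=1$ the numerator is $1+2t+2t^2+t^3=(1+t)(1+t+t^2)$, as it must be for a complete intersection of degrees $2$ and $3$ in $\mathbb A^8$. For $r=2$ it is $1+8t+25t^2+30t^3+8t^4$, and the degree is $72$.

## 3. Textbook facts

Throughout, $S^n=0$ for $n<0$.

**Fact 1 (projective plane).** $\mathcal O_{\mathbb P^2}(d)$ has no $H^1$; it has $H^2=0$ for $d\ge-2$ and $H^0=0$ for $d<0$. In particular $\mathcal O(-1),\mathcal O(-2)$ have no cohomology at all, and $\mathcal O(-3)$ has only $H^2$.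

**Fact 2 (bundles of projective lines).** Let $F$ be a rank $2$ bundle on $S$, $\pi:\mathbb P(F)\to S$ the bundle of lines in $F$, and $L\subset\pi^*F$ the tautological line. Then $R\pi_*L^{-s}=S^sF^*$ for $s\ge0$, and $R\pi_*L=0$. The relative tangent bundle is $Hom(L,\pi^*F/L)=L^{-2}\otimes\det F$, so $\omega_\pi=L^2\otimes(\det F)^{-1}$, and $R\pi_*\omega_\pi=\mathcal O_S[-1]$. With the projection formula this computes all twists by bundles from $S$.

**Fact 3 (Koszul).** Let $E\subset\mathfrak e$ be a subbundle and $R=\mathfrak e/E$. Then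
$$\cdots\to\wedge^2R^*\otimes S^{n-2}\mathfrak e^*\to R^*\otimes S^{n-1}\mathfrak e^*\to S^n\mathfrak e^*\to S^nE^*\to0$$
is exact in every characteristic: locally it is a graded piece of the Koszul complex on some of the variables of a polynomial ring.

**Fact 4 (chasing).** Let $0\to K_t\to\dots\to K_0\to F\to0$ be exact. If $H^{i+j}(K_j)=0$ for all $j\ge0$, then $H^i(F)=0$. If $H^j(K_j)=0$ for all $j\ge1$, then $H^0(K_0)\to H^0(F)$ is onto. To see this, let $\mathcal Z_0=\ker(K_0\to F)$ and $\mathcal Z_j=\ker(K_j\to K_{j-1})$. The sequences $0\to\mathcal Z_j\to K_j\to\mathcal Z_{j-1}\to0$ reduce the vanishing of $H^{i+1}(\mathcal Z_0)$ to that of $H^{i+1}(K_1)$ and $H^{i+2}(\mathcal Z_1)$, and so on. Now $H^i(F)$ sits between $H^i(K_0)$ and $H^{i+1}(\mathcal Z_0)$, and the cokernel of $H^0(K_0)\to H^0(F)$ embeds in $H^1(\mathcal Z_0)$.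

**Fact 5 (duality).** Let $h:X\to\operatorname{Spec}k$ be of finite type and $\omega_X^\bullet=h^!k$. For a proper $f:Z\to X$, Grothendieck duality says $R\mathcal Hom(Rf_*\mathcal F,\omega^\bullet_X)=Rf_*R\mathcal Hom(\mathcal F,f^!\omega^\bullet_X)$. If $Z$ is smooth of pure dimension $N$, then $f^!\omega_X^\bullet=(hf)^!k=\omega_Z[N]$. At a closed point $x$, local duality says that $H^i_{\mathfrak m_x}(\mathcal O_{X,x})$ is Matlis dual to the completion of $H^{-i}(\omega_X^\bullet)_x$.

## 4. Flags, proportional pairs, and a vector bundle over a fourfold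

Look first inside the strictly upper triangular matrices. For
$$x=\begin{pmatrix}0&\tau&c\\0&0&\sigma\\0&0&0\end{pmatrix},\qquad x'=\begin{pmatrix}0&\tau'&c'\\0&0&\sigma'\\0&0&0\end{pmatrix}$$
we get $[x,x']=(\tau\sigma'-\tau'\sigma)E_{13}$. So $x$ and $x'$ commute iff $(\tau,\sigma)$ and $(\tau',\sigma')$ are proportional. An $r$-tuple of such matrices commutes iff the $2\times r$ matrix with columns $(\tau_i,\sigma_i)$ has rank at most $1$. That is a singular condition at rank $0$ when $r\ge2$, so recording a flag common to all $X_i$ does not yet give a smooth space. We resolve it by also recording a line containing all the columns. Here is the global version.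

Let $Fl=\{(\ell\subset H)\}\subset\mathbb P(U)\times\mathbb P(U^*)$ be the variety of full flags in $U$, with $\dim\ell=1$, $\dim H=2$. It is a divisor of type $(1,1)$ in $\mathbb P^2\times\mathbb P^2$. Write $\mathcal O(a,b)$ for the restricted line bundles, normalized by $\ell=\mathcal O(-1,0)$ and $U/H=\mathcal O(0,1)$, and $F(a,b)=F\otimes\mathcal O(a,b)$. Since $\det U$ is trivial, $H/\ell=\mathcal O(1,-1)$. By adjunction $\omega_{Fl}=\mathcal O(-3+1,-3+1)=\mathcal O(-2,-2)$. Put
$$\mathfrak u=\{x\in\mathfrak g: xU\subset H,\ xH\subset\ell,\ x\ell=0\},\qquad\mathfrak c=Hom(U/H,\ell)=\mathcal O(-1,-1)\subset\mathfrak u,$$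
$$W=\mathfrak u/\mathfrak c=W_1\oplus W_2,\quad W_1=Hom(H/\ell,\ell)=\mathcal O(-2,1),\quad W_2=Hom(U/H,H/\ell)=\mathcal O(1,-2).$$
Indeed the map $\mathfrak u\to W_1\oplus W_2$ induced by $x$ is onto, with kernel $\{xH=0,\ xU\subset\ell\}=\mathfrak c$. In the triangular picture the three entries are $\tau\in W_1$, $\sigma\in W_2$, $c\in\mathfrak c$.

Let $\pi:Y=\mathbb P(W)\to Fl$ be the bundle of lines in $W$, with tautological line $L\subset\pi^*W$, and let $V\subset\pi^*\mathfrak u$ be the preimage of $L$, a bundle of rank $2$. Then $\dim Y=4$. Let $Z$ be the total space of $V^{\oplus r}$, with projection $q:Z\to Y$. It is smooth, irreducible, of dimension $2r+4=N$, and closed in $Y\times\mathfrak g^r$, so the projection $f:Z\to\mathfrak g^r$ is projective.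

**Proposition 1.** $f(Z)=X$, and $f:Z\to X$ is birational. In particular $X$ is irreducible of dimension $N$.

**Step 1: the image.** This step shows $f(Z)=X$. For $x,x'\in\mathfrak u_{(\ell,H)}$ with images $(\tau,\sigma),(\tau',\sigma')$ in $W$, the product $xx'$ kills $H$ and equals $\tau\sigma'\in\mathfrak c$. So $[x,x']=0$ iff $\tau\sigma'=\tau'\sigma$, iff the images in the $2$-dimensional fibre of $W$ are proportional. Hence each $V_y$ consists of commuting nilpotent matrices, and $f(Z)\subset X$.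

Conversely let $X_1,\dots,X_r$ be commuting nilpotent matrices. Since $\ker X_1\neq0$ is stable under the other $X_i$, we can iterate inside it and find a line $\ell$ killed by all $X_i$. Doing the same on $U/\ell$ gives $H\supset\ell$ with $X_iH\subset\ell$. Each $X_i$ acts nilpotently on the line $U/H$, so $X_iU\subset H$. Thus all $X_i$ lie in $\mathfrak u_{(\ell,H)}$. Their images in $W$ are pairwise proportional, so they lie on one line, and all $X_i$ lie in one $V_y$.

**Step 2: the inverse on an open set.** This step shows that $f$ is an isomorphism over $X^\circ=\{X_1^2\ne0\}$, which is open and nonempty. Let $(y,X_\bullet)\in f^{-1}(X^\circ)$ with $y$ over $(\ell,H)$. Then $X_1^2U\subset\ell$ and $X_1^2H=0$. As $X_1^2\ne0$, we have $\ell=\operatorname{im}X_1^2$ and $H=\ker X_1^2$. Moreover $X_1^2=\tau\sigma\ne0$, so the class of $X_1$ in $W$ is nonzero and spans $L_y$. Hence $y$ is determined by $X_\bullet$. On the reduced variety $X^\circ$ the matrix $X_1^2$ has constant rank $1$, so its image and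 kernel are subbundles of $U$ and define a morphism $X^\circ\to Fl$; the class of $X_1$ is a nowhere zero section of the pullback of $W$ and lifts this to a morphism $X^\circ\to Y$. For $X_\bullet\in X^\circ$ a preimage exists by Step 1, and it must lie over the $y$ just constructed, so all $X_i\in V_y$. We obtain a morphism $X^\circ\to f^{-1}(X^\circ)$ that is inverse to $f$ on points, hence inverse to $f$ because both varieties are reduced.

Since $Z$ is irreducible of dimension $N$, so is $X$. $\square$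

With the dimension in hand we can see where counting equations stops. For $r=2$ the codimension of $X$ in $\mathfrak g^2$ is $16-8=8$. The ideal $I$ of $X$ contains no linear form, because $I$ vanishes on $\mathcal N\times0$ and $0\times\mathcal N$, and $\mathcal N$ spans $\mathfrak{sl}_3$: it contains the $E_{ij}$ with $i\ne j$ and matrices such as $E_{11}-E_{12}+E_{21}-E_{22}$. It contains the quadrics $e_2(X_1)$, $e_2(X_2)$, the polarization $e_2(X_1+X_2)-e_2(X_1)-e_2(X_2)$ (the sum of commuting nilpotents is nilpotent), and the entries of $[X_1,X_2]$. Write $x,y$ for the two matrices. The off-diagonal entries of the commutator have six distinct nonzero weights under the diagonal torus; none of them is $0$, since the $(i,j)$ entry contains $x_{im}y_{mj}$ with $\{i,j,m\}=\{1,2,3\}$. In weight $0$, the $(1,1)$ entry contains $x_{13}y_{31}$, the $(2,2)$ entry contains $x_{23}y_{32}$ but not $x_{13}y_{31}$, and the first does not contain $x_{23}y_{32}$. Neither has terms in diagonal entries, while the polarization,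 after eliminating $x_{33},y_{33}$, has $x_{11}y_{22}$ with coefficient $-1$. So these are $1+1+1+8=11$ independent quadrics, in every characteristic. As $I$ has no linear forms, they remain independent modulo $\mathfrak mI$, with $\mathfrak m$ the ideal of the origin, so $I$ needs at least $11>8$ generators at $0$. The variety is not a complete intersection there, and the argument used for $r=1$ has nothing to start from. Knowing (R1) does not help by itself either: (S2) would still be missing.

## 5. Three cohomological statements that suffice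

The way past this point is to read everything on $Z$. Let
$$A=\Gamma(Z,\mathcal O_Z)=\bigoplus_{d_1,\dots,d_r\ge0}H^0(Y,S^{d_1}V^*\otimes\cdots\otimes S^{d_r}V^*).$$
Since $Z$ is normal and irreducible, $A$ is a normal domain. We have $k[\mathfrak g^r]=\bigoplus_dS^{d_1}\mathfrak g^*\otimes\cdots\otimes S^{d_r}\mathfrak g^*$. The kernel of $k[\mathfrak g^r]\to A$ consists of the functions vanishing on $f(Z)=X$, as $Z$ is reduced. So $k[X]$ is the image of $k[\mathfrak g^r]\to A$. Write $\det^m=(\det V^*)^{m}$.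

**Proposition 2.** Suppose that for all $d_1,\dots,d_r\ge0$:

(a) $S^{d_1}\mathfrak g^*\otimes\cdots\otimes S^{d_r}\mathfrak g^*\to H^0(Y,S^{d_1}V^*\otimes\cdots\otimes S^{d_r}V^*)$ is surjective;

(b) $H^i(Y,S^{d_1}V^*\otimes\cdots\otimes S^{d_r}V^*)=0$ for $i>0$;

(c) $H^i(Y,\omega_Y\otimes\det^r\otimes S^{d_1}V^*\otimes\cdots\otimes S^{d_r}V^*)=0$ for $i>0$.

Then Theorem A holds for this $r$, and $\omega_X=f_*\omega_Z$.

**Step 1: normality.** This uses (a) only. By (a) the map $k[\mathfrak g^r]\to A$ is onto, so $k[X]=A$ is a normal domain.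

**Step 2: direct images.** Here (b) and (c) become statements about $f$. As $X$ is affine, $R^if_*$ is given by $H^i(Z,-)$. As $q$ is affine with $q_*\mathcal O_Z=\bigoplus_dS^{d_1}V^*\otimes\cdots\otimes S^{d_r}V^*$, (b) gives $H^i(Z,\mathcal O_Z)=0$ for $i>0$, so $Rf_*\mathcal O_Z=\mathcal O_X$. Since $\Omega_{Z/Y}=q^*(V^*)^{\oplus r}$, we have $\omega_Z=q^*(\omega_Y\otimes\det^r)$, and (c) gives $H^i(Z,\omega_Z)=0$ for $i>0$, i.e. $R^if_*\omega_Z=0$.

**Step 3: Cohen–Macaulayness.** Here duality turns the two vanishings into the claim. By Fact 5,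
$$\omega_X^\bullet=R\mathcal Hom(Rf_*\mathcal O_Z,\omega_X^\bullet)=Rf_*R\mathcal Hom(\mathcal O_Z,f^!\omega_X^\bullet)=Rf_*\omega_Z[N]=(f_*\omega_Z)[N].$$
So $\omega_X^\bullet$ sits in degree $-N$ only. By local duality $H^i_{\mathfrak m_x}(\mathcal O_{X,x})=0$ for $i\ne N=\dim\mathcal O_{X,x}$ at each closed point $x$. Hence $X$ is Cohen–Macaulay, with $\omega_X=f_*\omega_Z$. Together with Proposition 1 this is Theorem A. $\square$

So we need (a), (b), (c). We shall compute on $Y$ by pushing down to $Fl$. The bookkeeping is as follows. We have $\det W=\mathcal O(-1,-1)$. So $Q:=\pi^*\mathfrak u/V=\pi^*W/L$ has dual $Q^*=L(1,1)$, and Fact 3 for $V\subset\pi^*\mathfrak u$, where the quotient has rank $1$, reads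
$$0\to Q^*\otimes S^{n-1}\mathfrak u^*\to S^n\mathfrak u^*\to S^nV^*\to0\qquad(n\ge0).\tag{1}$$
From $0\to\mathfrak c\to V\to L\to0$ and Fact 2,
$$\det V^*=L^{-1}(1,1),\qquad\omega_\pi=L^2(1,1),\qquad\omega_Y=L^2(-1,-1).\tag{2}$$
Finally $W_1^*=\mathcal O(2,-1)$ and $W_2^*=\mathcal O(-1,2)$, so for $s\ge0$
$$\pi_*L^{-s}=\bigoplus_{a+b=s}\mathcal O(2a-b,2b-a).\tag{3}$$

## 6. Line bundles and $S^n\mathfrak u^*$ on the flag variety

**Lemma 3.** (i) $H^i(Fl,\mathcal O(a,b))=0$ for $i>0$ if $a,b\ge-1$. (ii) $H^i(Fl,\mathcal O(-2,b))=H^i(Fl,\mathcal O(b,-2))=0$ for $i\ge2$, $b\ge-1$. (iii) For $a,b,c,d\ge0$ the multiplication $H^0(\mathcal O(a,b))\otimes H^0(\mathcal O(c,d))\to H^0(\mathcal O(a+c,b+d))$ is surjective, and $h^0(\mathcal O(a,b))=\frac{(a+1)(b+1)(a+b+2)}2$. The last expression equals $\chi(\mathcal O(a,b))$ for all $a,b\in\mathbb Z$.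

*Proof.* Use $0\to\mathcal O(a-1,b-1)\to\mathcal O(a,b)\to\mathcal O_{Fl}(a,b)\to0$ on $\mathbb P^2\times\mathbb P^2$ with Künneth and Fact 1. In (i) all degrees are $\ge-2$, so neither of the first two terms has higher cohomology. In (ii), $\mathcal O(-2,b)$ is acyclic, and $\mathcal O(-3,b-1)$ with $b-1\ge-2$ has cohomology at most in degree $2$, which contributes only to $H^1(Fl)$; the other case is symmetric. In (iii), $H^1(\mathbb P^2\times\mathbb P^2,\mathcal O(a-1,b-1))=0$, so sections on $Fl$ lift to $\mathbb P^2\times\mathbb P^2$, where multiplication of sections is surjective. The dimension is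
$$\tbinom{a+2}2\tbinom{b+2}2-\tbinom{a+1}2\tbinom{b+1}2=\tfrac{(a+1)(b+1)}4\big((a+2)(b+2)-ab\big)=\tfrac{(a+1)(b+1)(a+b+2)}2,$$
and the same polynomial gives $\chi$ for all $a,b$. $\square$

**Lemma 4.** Let $\lambda=(a,b)$ with $a,b\ge0$. For all $n\ge0$, $H^i(Fl,S^n\mathfrak u^*(\lambda))=0$ for $i>0$, and $S^n\mathfrak g^*\otimes H^0(\mathcal O(\lambda))\to H^0(Fl,S^n\mathfrak u^*(\lambda))$ is surjective.

**Step 1: the case $a,b\ge1$.** Here a direct Koszul count works. Apply Fact 3 to $\mathfrak u\subset\mathfrak g\otimes\mathcal O$, so that $K_j=\wedge^j(\mathfrak g/\mathfrak u)^*(\lambda)\otimes S^{n-j}\mathfrak g^*$. Let $\mathfrak b\subset\mathfrak g\otimes\mathcal O$ be the stabilizer of the flag. Acting on the three graded pieces of the flag identifies $\mathfrak b/\mathfrak u$ with $\{(x_1,x_2,x_3)\in\mathcal O^3:\sum x_i=0\}\cong\mathcal O^2$, in every characteristic. The bundle $\mathfrak g/\mathfrak b$ is filtered with factors $Hom(\ell,U/H)=\mathcal O(1,1)$, $Hom(\ell,H/\ell)=\mathcal O(2,-1)$,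 $Hom(H/\ell,U/H)=\mathcal O(-1,2)$. So $\wedge^j(\mathfrak g/\mathfrak u)^*(\lambda)$ is filtered by line bundles $\mathcal O(\lambda-\mu)$, with $\mu$ the sum of a subset of size $e\le j$ of $\{(1,1),(2,-1),(-1,2)\}$. The weights $\lambda-\mu$ are:

* $e=0$: $(a,b)$;
* $e=1$: $(a-1,b-1)$, $(a-2,b+1)$, $(a+1,b-2)$;
* $e=2$: $(a-1,b-1)$, $(a-3,b)$, $(a,b-3)$;
* $e=3$: $(a-2,b-2)$.

All coordinates are $\ge-1$, and Lemma 3(i) kills the higher cohomology, with the exceptions $(-2,b)$ when $a=1$ and $(a,-2)$ when $b=1$. These come from $e=2$, so they occur only for $j\ge2$, and by Lemma 3(ii) they have $H^i=0$ for $i\ge2$. Therefore $H^j(K_j)=0$ for $j\ge1$, and $H^{i+j}(K_j)=0$ for $i\ge1$, $j\ge0$. Fact 4 gives both claims.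

For $b=0$ this count stops at $j=1$: the weight $(a+1,-2)$ appears there, and $\chi(\mathcal O(a+1,-2))=-\frac{(a+2)(a+1)}2\ne0$, while $H^i=0$ for $i\ge2$, so $H^1\ne0$. In this case we go down to the projective plane instead.

**Step 2: the case $\lambda=(d,0)$, first on $\mathbb P(U)$.** The purpose is to have the lemma for a bundle on the plane that is larger than $\mathfrak u$. Let $P=\mathbb P(U)$ and $\mathfrak p'=\{x\in\mathfrak g: x\ell=0\}$ on $P$. The map $\mathfrak g\to Hom(\ell,U)$ is surjective in every characteristic, because the trace can be corrected on a complement of $\ell$. So $\mathfrak g/\mathfrak p'=U\otimes\mathcal O_P(1)$ and $\wedge^j(\mathfrak g/\mathfrak p')^*=\wedge^jU^*\otimes\mathcal O_P(-j)$, with $j\le3$. Let $d\ge0$. By Fact 1, $H^j(\mathcal O_P(d-j))=0$ for $1\le j\le3$: for $j=2$ because $d-2\ge-2$. Also $H^{i+j}(\mathcal O_P(d-j))=0$ for $i\ge1$: only $i+j=2$ could matter, and then $j\le1$ and $d-j\ge-1$. By Facts 3 and 4,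
$$H^i(P,S^n\mathfrak p'^*(d))=0\ (i>0),\qquad S^n\mathfrak g^*\otimes H^0(\mathcal O_P(d))\twoheadrightarrow H^0(P,S^n\mathfrak p'^*(d)).\tag{4}$$

**Step 3: from $\mathfrak p'$ to $\mathfrak u$.** This step finishes $\lambda=(d,0)$. Let $\mathrm{pr}:Fl\to P$. Then $Fl=\mathbb P(U/\ell)$ over $P$, with tautological line $M=H/\ell$. On $Fl$ consider $\mathrm{pr}^*\mathfrak p'\to\mathfrak{sl}(U/\ell)\to Hom(M,U/\ell)$. Both maps are surjective, the second again by correcting the trace on a complement of $M$. The kernel of the composite is $\mathfrak u$: if $x\ell=0$ and $xH\subset\ell$, then trace zero forces $xU\subset H$. The dual of the quotient is $M\otimes(U/\ell)^*$, with $\wedge^2=M^2\otimes\det(U/\ell)^{-1}=\omega_{\mathrm{pr}}$ by Fact 2. So Fact 3 gives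
$$0\to\omega_{\mathrm{pr}}\otimes S^{n-2}\mathfrak p'^*\to M\otimes(U/\ell)^*\otimes S^{n-1}\mathfrak p'^*\to S^n\mathfrak p'^*\to S^n\mathfrak u^*\to0 .$$
Let $\mathcal J=\ker(S^n\mathfrak p'^*\to S^n\mathfrak u^*)$. Since $R\mathrm{pr}_*M=0$ and $R\mathrm{pr}_*\omega_{\mathrm{pr}}=\mathcal O_P[-1]$, the left half gives $R\mathrm{pr}_*\mathcal J=S^{n-2}\mathfrak p'^*$, in degree $0$. The right half then gives $R^i\mathrm{pr}_*S^n\mathfrak u^*=0$ for $i>0$ and an exact sequence
$$0\to S^{n-2}\mathfrak p'^*\to S^n\mathfrak p'^*\to\mathrm{pr}_*S^n\mathfrak u^*\to0 .$$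
Twist by $\mathcal O_P(d)$ and use (4). The first two terms have no higher cohomology, so neither has the third, and $H^0$ of the second maps onto $H^0$ of the third. Composing with the surjection in (4) gives the claim.

**Step 4: the case $\lambda=(0,d)$.** This follows by duality. The isomorphisms $(\ell,H)\mapsto(H^\perp,\ell^\perp)$ and $x\mapsto x^T$, $\mathfrak{sl}(U)\to\mathfrak{sl}(U^*)$, carry $\mathfrak u$ to $\mathfrak u$: the conditions $x\ell=0$, $xH\subset\ell$, $xU\subset H$ become $x^TU^*\subset\ell^\perp$, $x^T\ell^\perp\subset H^\perp$, $x^TH^\perp=0$. They exchange $\mathcal O(a,b)$ and $\mathcal O(b,a)$. Apply Steps 2 and 3 to $U^*$. $\square$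

## 7. One symmetric power on $Y$

Now we push (1) down to $Fl$. We allow twists by powers of $\det V^*$, which will be forced on us in Section 8.

**Lemma 5.** For $m,n\ge0$: $H^i(Y,\det^m\otimes S^nV^*)=0$ for $i>0$, and $H^0(Y,\det V^*)^{\otimes m}\otimes S^n\mathfrak g^*\to H^0(Y,\det^m\otimes S^nV^*)$ is surjective.

*Proof.* By (2), $\det^m=L^{-m}(m,m)$ and $Q^*\otimes\det^m=L^{-(m-1)}(m+1,m+1)$. By (3),
$$\pi_*\det{}^m=\bigoplus_{a+b=m}\mathcal O(3a,3b),\qquad\pi_*(Q^*\otimes\det{}^m)=\bigoplus_{a+b=m-1}\mathcal O(3a+2,3b+2),$$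
with no $R^1\pi_*$; for $m=0$ the second is $0$, as $R\pi_*L=0$. Pushing forward (1)$\,\otimes\det^m$ gives $R^1\pi_*(\det^m\otimes S^nV^*)=0$ and
$$0\to\bigoplus_{a+b=m-1}S^{n-1}\mathfrak u^*(3a+2,3b+2)\to\bigoplus_{a+b=m}S^n\mathfrak u^*(3a,3b)\to\pi_*(\det{}^m\otimes S^nV^*)\to0 .$$
Lemma 4 applies to every twist here. It gives the vanishing, and, since $H^1$ of the first term is $0$, a surjection $\bigoplus_{a+b=m}H^0(\mathcal O(3a,3b))\otimes S^n\mathfrak g^*\to H^0(Y,\det^m\otimes S^nV^*)$. For $m=1$, $n=0$ we read off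
$$H^0(Y,\det V^*)=H^0(\mathcal O(3,0))\oplus H^0(\mathcal O(0,3)).\tag{5}$$
By Lemma 3(iii) the $m$-fold products of these sections fill $\bigoplus_{a+b=m}H^0(\mathcal O(3a,3b))=H^0(Y,\det^m)$. $\square$

For condition (c) we need the same with $\omega_Y$ in front. For $s\ge-1$ put $B_s=L^{-s}(s+1,s+1)$. By (2), $\omega_Y\otimes\det^t=B_{t-2}$ for $t\ge1$, and $B_s\otimes\det^m=B_{s+m}$.

**Lemma 6.** $H^i(Y,B_s\otimes S^nV^*)=0$ for $i>0$, $s\ge-1$, $n\ge0$. If $s\ge0$, then $H^0(B_s)\otimes H^0(\det V^*)^{\otimes m}\otimes S^n\mathfrak g^*\to H^0(B_{s+m}\otimes S^nV^*)$ is surjective for $m,n\ge0$.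

**Step 1: $s\ge0$.** This repeats Lemma 5 with other twists. By (3),
$$\pi_*B_s=\bigoplus_{a+b=s}\mathcal O(3a+1,3b+1),\qquad\pi_*(Q^*B_s)=\bigoplus_{a+b=s-1}\mathcal O(3a+3,3b+3),$$
with no $R^1\pi_*$; for $s=0$ the second is $0$. Pushing forward (1)$\,\otimes B_s$ and using Lemma 4, now only with $a,b\ge1$, gives the vanishing and the surjectivity of $H^0(B_s)\otimes S^n\mathfrak g^*\to H^0(B_s\otimes S^nV^*)$. Apply the latter to $B_{s+m}$. It remains to see that $H^0(B_s)\otimes H^0(\det V^*)^{\otimes m}\to H^0(B_{s+m})$ is onto. Any $(a,b)$ with $a+b=s+m$ can be written $(a'+a'',b'+b'')$ with $a'+b'=s$, $a''+b''=m$, and then Lemma 3(iii) shows that sections of $\mathcal O(3a'+1,3b'+1)$, $a''$ sections of $\mathcal O(3,0)$ and $b''$ of $\mathcal O(0,3)$ multiply onto $H^0(\mathcal O(3a+1,3b+1))$.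

**Step 2: $s=-1$.** This case is needed for $r=1$. Here $B_{-1}=L$, $R\pi_*(L\otimes S^n\mathfrak u^*)=0$, and $Q^*L=L^2(1,1)=\omega_\pi$. So (1)$\,\otimes L$ is $0\to\omega_\pi\otimes S^{n-1}\mathfrak u^*\to L\otimes S^n\mathfrak u^*\to L\otimes S^nV^*\to0$, and since $R\pi_*\omega_\pi=\mathcal O[-1]$ the connecting map gives
$$R\pi_*(L\otimes S^nV^*)=S^{n-1}\mathfrak u^*\quad\text{in degree }0.\tag{6}$$
Lemma 4 with $\lambda=0$ gives the vanishing. $\square$

For $r=1$, Lemma 5 with $m=0$ and Lemma 6 with $s=-1$ give (a), (b), (c), and the nilpotent cone is done again, without equations.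

## 8. Bilinear forms that alternate on nilpotents

Several factors behave differently. For a rank $2$ bundle $F$ and $a,b\ge0$ consider
$$0\to\wedge^2F\otimes S^{a-1}F\otimes S^{b-1}F\to S^aF\otimes S^bF\to S^{a+b}F\to0,\tag{7}$$
where the first map is $(\phi\wedge\psi)\otimes g\otimes h\mapsto\phi g\otimes\psi h-\psi g\otimes\phi h$ and the second is multiplication.

**Lemma 7.** The sequence (7) is exact, in every characteristic.

*Proof.* On a fibre, view $S^aF\otimes S^bF$ as bihomogeneous polynomials in $(x_1,x_2),(y_1,y_2)$. The first map is multiplication by $x_1y_2-x_2y_1$, so it is injective. The second is $y\mapsto x$; it is onto and kills the image of the first. As $(a+1)(b+1)-ab=a+b+1$, the image of the first map is the kernel of the second. Injectivity on every fibre makes the image a subbundle. $\square$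

With $F=V^*$ we get $0\to\det V^*\to V^*\otimes V^*\to S^2V^*\to0$ in bidegree $(1,1)$. The right end is reached from $S^2\mathfrak g^*$ by Lemma 5. For (a) to hold for $r=2$, the sections of $\det V^*$ on the left must also come from $\mathfrak g^*\otimes\mathfrak g^*$. Which bilinear forms on $\mathfrak g$ restrict to a section of $\det V^*=\wedge^2V^*\subset V^*\otimes V^*$? Exactly those that are alternating on every $V_y$. By Proposition 1 with $r=1$, the union of the $V_y$ is $\mathcal N$.

**Definition (the space $K$).** $K\subset\mathfrak g^*\otimes\mathfrak g^*$ is the space of bilinear forms $\beta$ with $\beta(x,x)=0$ for all nilpotent $x$. The section of $\det V^*$ given by $\beta\in K$ takes the value $\beta(x,y)$ on $x\wedge y$, for $x,y\in V_y$, where $\wedge^2V^*\subset V^*\otimes V^*$ is $\phi\wedge\psi\mapsto\phi\otimes\psi-\psi\otimes\phi$.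

Every alternating form lies in $K$. So does
$$\beta(x,y)=x_{11}y_{22}+x_{11}y_{33}+x_{22}y_{33}-x_{12}y_{21}-x_{13}y_{31}-x_{23}y_{32},\tag{8}$$
because $\beta(x,x)=e_2(x)$ vanishes on nilpotent matrices. It is not alternating: for $x=E_{11}-E_{22}$ we have $\beta(x,x)=-1$.

To see what forms in $K$ produce, we make the target (5) explicit. The projections of $\pi_*\det V^*=W_1^*(1,1)\oplus W_2^*(1,1)$ to its summands are the restrictions to the two sections $Y_i\cong Fl$ of $\pi$ where $L=W_i$. On $Y_1$ (where $\sigma=0$) and $Y_2$ (where $\tau=0$) we have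
$$V|_{Y_1}=\{x: xU\subset\ell,\ x\ell=0\}=\ell\otimes\ell^\perp,\qquad V|_{Y_2}=\{x: xU\subset H,\ xH=0\}=H\otimes(U/H)^*,$$
where $\ell^\perp=(U/\ell)^*\subset U^*$. Let $e_i$ be the standard basis of $U$, $\varepsilon_i$ the dual basis and $vol=\varepsilon_1\wedge\varepsilon_2\wedge\varepsilon_3$. For $0\ne v=(t_1,t_2,t_3)\in\ell$ the contraction
$$\iota_vvol=t_1\,\varepsilon_2\wedge\varepsilon_3+t_2\,\varepsilon_3\wedge\varepsilon_1+t_3\,\varepsilon_1\wedge\varepsilon_2$$
spans $\wedge^2\ell^\perp$. So $\wedge^2V|_{Y_1}=\ell^2\otimes\wedge^2\ell^\perp\cong\ell^3$, and a section $\sigma$ of $\det V^*$ over $Y_1$ is a section of $\mathcal O(3,0)$, i.e. the cubic form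
$$b(v)=\sigma\big((v\otimes\phi)\wedge(v\otimes\phi')\big),\qquad\phi,\phi'\in v^\perp,\ \ \phi\wedge\phi'=\iota_vvol .$$
Dually, over $Y_2$ it is a cubic form $b'(\psi)=\sigma((w\otimes\psi)\wedge(w'\otimes\psi))$, where $\psi=(s_1,s_2,s_3)$ has kernel $H$, $w,w'\in H$, and $w\wedge w'=s_1e_2\wedge e_3+s_2e_3\wedge e_1+s_3e_1\wedge e_2$. Altogether
$$\sigma\mapsto(b,b'):\quad H^0(Y,\det V^*)\cong S^3U^*\oplus S^3U,\tag{9}$$
an $SL_3$-equivariant isomorphism, since $SL_3$ preserves $vol$.

The first thing one would try is to lift with alternating forms. We can see exactly where this breaks. Alternating forms on $\mathfrak{sl}_3$ are spanned by the restrictions of $x_{ij}\wedge x_{kl}:(x,y)\mapsto x_{ij}y_{kl}-x_{kl}y_{ij}$. On $Y_1$, with $x=v\otimes\phi$, $y=v\otimes\phi'$, this is $t_it_k(\phi_j\phi'_l-\phi_l\phi'_j)$. So $b=\pm t_it_kt_m$ with $\{j,l,m\}=\{1,2,3\}$ if $j\ne l$, and $b=0$ if $j=l$. On $Y_2$, $b'=\pm s_js_ls_n$ with $\{i,k,n\}=\{1,2,3\}$ if $i\ne k$, and $b'=0$ if $i=k$. So $t_1t_2t_3$ occurs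 in $b$ iff $i\ne k$, $j\neq l$ and $\{i,k\}=\{j,l\}$, and $s_1s_2s_3$ occurs in $b'$ under the same condition; both coefficients are then $\pm1$. In characteristic $2$ it follows that for every alternating form the coefficient of $t_1t_2t_3$ in $b$ equals that of $s_1s_2s_3$ in $b'$. So $(t_1t_2t_3,0)$ is not in the image, and in characteristic $2$ alternating forms are not enough. The forms in $K$ that alternate only on nilpotent matrices, such as (8), get past this in all characteristics at once.

**Lemma 8.** $K\to H^0(Y,\det V^*)$ is surjective, in every characteristic.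

**Step 1: the image is a submodule.** This reduces the lemma to hitting a few elements. Conjugation by $SL_3$ preserves nilpotency, hence $K$, and $K\to H^0(Y,\det V^*)\cong S^3U^*\oplus S^3U$ is equivariant. So the image is stable under $SL_3$.

**Step 2: first component of $\beta$.** We compute $b$ for the form (8). For $t_1\ne0$ take $\phi=(-t_2,t_1,0)$ and $\phi'=(-t_3,0,t_1)$ in $v^\perp$. Then
$$\phi\wedge\phi'=(-t_2\varepsilon_1+t_1\varepsilon_2)\wedge(-t_3\varepsilon_1+t_1\varepsilon_3)=t_1\,\iota_vvol .$$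
With $x_{ij}=t_i\phi_j$ and $y_{ij}=t_i\phi'_j$ the entries entering (8) are
$$x_{11}=-t_1t_2,\ x_{22}=t_1t_2,\ x_{12}=t_1^2,\ x_{13}=x_{23}=0,\quad y_{22}=0,\ y_{33}=t_1t_3,\ y_{21}=-t_2t_3 .$$
Hence
$$t_1b=\beta(x,y)=-t_1^2t_2t_3+t_1^2t_2t_3+t_1^2t_2t_3=t_1^2t_2t_3,\qquad b=t_1t_2t_3 .\tag{10}$$

**Step 3: second component of $\beta$.** We compute $b'$. For $s_1\ne0$ take $w=(-s_2,s_1,0)$, $w'=(-s_3,0,s_1)$ in $H$; as before $w\wedge w'$ is $s_1$ times the prescribed generator. With $x_{ij}=w_is_j$, $y_{ij}=w'_is_j$: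
$$x_{11}=-s_1s_2,\ x_{22}=s_1s_2,\ x_{12}=-s_2^2,\ x_{13}=-s_2s_3,\ x_{23}=s_1s_3,$$
$$y_{22}=0,\ y_{33}=s_1s_3,\ y_{21}=0,\ y_{31}=s_1^2,\ y_{32}=s_1s_2 .$$
Hence
$$s_1b'=\beta(x,y)=-s_1^2s_2s_3+s_1^2s_2s_3-0+s_1^2s_2s_3-s_1^2s_2s_3=0,\qquad b'=0 .\tag{11}$$
So the image of $K$ contains $(t_1t_2t_3,0)$.

**Step 4: all cubic forms in $t$.** This step generates $S^3U^*\oplus0$. Let $\{i,j,l\}=\{1,2,3\}$. Substituting $t_l\mapsto t_l+t_i$, an element of $SL_3$, in $t_1t_2t_3$ and subtracting gives $t_i^2t_j$. In it, substituting $t_j\mapsto t_j+t_i$ and subtracting gives $t_i^3$. No coefficient other than $1$ occurs, so this works in every characteristic, and all cubic monomials are reached. The second component stays $0$ throughout.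

**Step 5: the transposed form.** This step gives $0\oplus S^3U$. Let $\beta^T(x,y)=\beta(x^T,y^T)$, which lies in $K$ since transposes of nilpotent matrices are nilpotent. On $Y_1$, the transposes of $x_{ij}=t_i\phi_j$, $y_{ij}=t_i\phi'_j$ have entries $\phi_it_j$, $\phi'_it_j$. These are the matrices of Step 3 with $s$ replaced by $t$, so $b=0$ by (11). On $Y_2$, the transposes have entries $s_iw_j$, $s_iw'_j$, the matrices of Step 2 with $t$ replaced by $s$, so $b'=s_1s_2s_3$ by (10). So $(0,s_1s_2s_3)$ is in the image, and as in Step 4 all of $0\oplus S^3U$ is. $\square$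

## 9. Several symmetric powers, by induction

**Proposition 9.** Let $B=\mathcal O_Y$, or $B=B_{r-2}$ with $r\ge2$. For $m\ge0$, $l\ge1$, $d_1,\dots,d_l\ge0$ put
$$T=B\otimes\det{}^m\otimes S^{d_1}V^*\otimes\cdots\otimes S^{d_l}V^* .$$
Then $H^i(Y,T)=0$ for $i>0$, and
$$H^0(B)\otimes H^0(\det V^*)^{\otimes m}\otimes S^{d_1}\mathfrak g^*\otimes\cdots\otimes S^{d_l}\mathfrak g^*\to H^0(Y,T)$$
is surjective.

We use induction on $(l,\sum d_i)$, ordered lexicographically, for all $m$ at once. The case $l=1$ is Lemma 5 if $B=\mathcal O_Y$ (note $H^0(\mathcal O_Y)=k$) and Lemma 6 with $s=r-2\ge0$ if $B=B_{r-2}$. Let $l\ge2$.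

**Step 1: vanishing.** We merge the first two factors. By Lemma 7 with $F=V^*$ there is an exact sequence $0\to T'\to T\to T''\to0$, where $T'$ is the bundle for $(m+1;d_1-1,d_2-1,d_3,\dots,d_l)$, zero if $d_1d_2=0$, and $T''$ the one for $(m;d_1+d_2,d_3,\dots,d_l)$. Both come earlier in the order: $T'$ has the same $l$ and a smaller sum, and $T''$ has smaller $l$. Vanishing for $T$ follows.

**Step 2: the quotient is hit.** Let $I\subset H^0(T)$ be the image of the map in the proposition. We show that $I\to H^0(T'')$ is onto. This holds because $S^{d_1}\mathfrak g^*\otimes S^{d_2}\mathfrak g^*\to S^{d_1+d_2}\mathfrak g^*$ is onto and the proposition holds for $T''$.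

**Step 3: the kernel is hit.** We show $H^0(T')\subset I$; with Step 2 this gives $I=H^0(T)$. By induction $H^0(T')$ is spanned by the images of
$$\beta_0\otimes\delta_1\otimes\cdots\otimes\delta_{m+1}\otimes g_1\otimes\cdots\otimes g_l,$$
where $\beta_0\in H^0(B)$, $\delta_i\in H^0(\det V^*)$, $g_1\in S^{d_1-1}\mathfrak g^*$, $g_2\in S^{d_2-1}\mathfrak g^*$ and $g_i\in S^{d_i}\mathfrak g^*$ for $i\ge3$. The inclusion $T'\to T$ is multiplication by $\det V^*\subset V^*\otimes V^*$ in the first two symmetric algebras. By Lemma 8 the section $\delta_{m+1}$ of $V^*\otimes V^*$ is the image of some $\sum_\nu\phi_\nu\otimes\psi_\nu\in\mathfrak g^*\otimes\mathfrak g^*$. So in $H^0(T)$ our element becomes the image of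
$$\sum_\nu\beta_0\otimes\delta_1\otimes\cdots\otimes\delta_m\otimes\phi_\nu g_1\otimes\psi_\nu g_2\otimes g_3\otimes\cdots\otimes g_l,$$
which lies in $I$. $\square$

**Proof of Theorem A.** We check the hypotheses of Proposition 2. Proposition 9 with $B=\mathcal O_Y$, $m=0$, $l=r$ gives (a) and (b). As $\omega_Y\otimes\det^r=B_{r-2}$, condition (c) is Proposition 9 with $B=B_{r-2}$, $m=0$, $l=r$ if $r\ge2$, and Lemma 6 with $s=-1$ if $r=1$. $\blacksquare$

## 10. The canonical module and the type at the origin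

We prove Theorem B(i). By Section 5, $k[X]=A$, and its canonical module is $\omega_A=H^0(Z,\omega_Z)=\bigoplus_dH^0(Y,B_{r-2}\otimes S^{d_1}V^*\otimes\cdots\otimes S^{d_r}V^*)$.

**Step 1: $r=1$.** We show $\omega_A\cong A$. Since $R\pi_*Q^*=R\pi_*L(1,1)=0$, (1) gives $R\pi_*S^nV^*=S^n\mathfrak u^*$, so $A=\bigoplus_nH^0(Fl,S^n\mathfrak u^*)$. By (6), $\omega_A=\bigoplus_nH^0(Fl,S^{n-1}\mathfrak u^*)$. The identification (6) is the connecting map of (1)$\,\otimes L$; summed over $n$ this is a sequence of modules over $S\mathfrak u^*$, so the connecting map is linear over $S\mathfrak u^*$. It is therefore $k[\mathfrak g]$-linear on global sections, and hence $A$-linear because $k[\mathfrak g]\to A$ is onto. So $\omega_A\cong A$, and $X$ is Gorenstein.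

**Step 2: $r\ge2$.** We count the generators of $\omega_A$. Grade $\omega_A$ by $\sum d_j\ge0$. By Proposition 9 with $B=B_{r-2}$, $m=0$, it is generated over $k[\mathfrak g^r]$ by its degree $0$ part $H^0(B_{r-2})$. So, with $\mathfrak m$ the homogeneous maximal ideal of $A$, $\omega_A/\mathfrak m\omega_A=H^0(B_{r-2})$. The type of $A_{\mathfrak m}$ is therefore, by Lemma 3(iii),
$$\tau_r=\sum_{a+b=r-2}h^0(\mathcal O(3a+1,3b+1))=\frac{3r-2}2\sum_{a+b=r-2}(3a+2)(3b+2).$$
With $n=r-2$ and $\sum_{a+b=n}ab=\frac{(n-1)n(n+1)}6$, the last sum is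
$$\tfrac32(n-1)n(n+1)+(6n+4)(n+1)=\tfrac{(n+1)(3n^2+9n+8)}2=\tfrac{(r-1)(3r^2-3r+2)}2 .$$
So $\tau_r=\frac{(r-1)(3r-2)(3r^2-3r+2)}4$. Each factor increases with $r$, and $\tau_2=8$; hence $\tau_r\ge8$ for $r\ge2$ and $X$ is not Gorenstein at $0$. $\blacksquare$

## 11. The Hilbert series and the degree

We prove Theorem B(ii). Here $A_d$ is the part of total degree $d$. Let $E=V^{\oplus r}$, of rank $2r$ on the fourfold $Y$, let $\rho:\mathbb P(E)\to Y$ be the bundle of lines in $E$, and let $\mathcal O(1)$ be dual to the tautological line bundle. Put $P(d)=\chi(\mathbb P(E),\mathcal O(d))$, a polynomial in $d$ of degree at most $\dim\mathbb P(E)=2r+3=N-1$.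

**Step 1: values of $P$.** We relate $P$ to $A$ and find its first values at negative integers. For $d\ge0$, $R\rho_*\mathcal O(d)=S^dE^*=\bigoplus_{\sum d_j=d}S^{d_1}V^*\otimes\cdots\otimes S^{d_r}V^*$, so $P(d)=\chi(Y,S^dE^*)=\dim A_d$ by condition (b) of Proposition 2. For $-2r<d<0$, $R\rho_*\mathcal O(d)=0$, so $P(-1)=\dots=P(-2r+1)=0$. Finally $\omega_\rho=\mathcal O(-2r)\otimes\det E^*$, so $R\rho_*\mathcal O(-2r)=\det E[-(2r-1)]$, and Serre duality on the fourfold $Y$ gives
$$P(-2r)=-\chi(Y,\det E)=-\chi(Y,\omega_Y\otimes\det E^*)=-\chi(Y,B_{r-2})=-\tau_r .$$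
For $r\ge2$ the last equality holds because $B_{r-2}$ has no higher cohomology and $h^0=\tau_r$. For $r=1$ it is $\chi(Y,L)=0=\tau_1$.

**Step 2: the shape of the numerator.** We show that it has degree at most $4$, with $h_4=\tau_r$. As $\deg P\le N-1$, $\sum_{d\ge0}P(d)t^d=h(t)/(1-t)^N$ with $\deg h\le N-1$. For any polynomial $P$, with $G(t)=\sum_{d\ge0}P(d)t^d$ as a rational function, $\sum_{d\ge1}P(-d)t^d=-G(1/t)$: for $P=1$ this reads $\frac t{1-t}=-\frac1{1-1/t}$, and for $P=d^j$ one applies $(t\frac{d}{dt})^j$, noting that $t\mapsto1/t$ changes the sign of $t\frac d{dt}$. Hence, $N$ being even,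
$$\sum_{d\ge1}P(-d)t^d=-\frac{t^Nh(1/t)}{(1-t)^N}.$$
The lowest power of $t$ on the right is $t^{N-\deg h}$. By Step 1 the left side starts at $t^{2r}$ or later, so $\deg h\le N-2r=4$. Comparing coefficients of $t^{2r}$ gives $-\tau_r=-h_4$. Also $h_0=\dim A_0=1$.

**Step 3: Euler characteristics in degrees $1,2,3$.** These determine $h_1,h_2,h_3$. Expand $S^dE^*$ over the $r$ summands of $E^*$ and apply (7). In $S^2E^*$ there are $r$ copies of $S^2V^*$ and $\binom r2$ of $V^*\otimes V^*$, so the factors are $S^2V^*$, $\binom{r+1}2$ times, and $\det V^*$, $\binom r2$ times. In $S^3E^*$ there are $r$ copies of $S^3V^*$, $r(r-1)$ of $S^2V^*\otimes V^*$ (factors $S^3V^*$ and $V^*\otimes\det V^*$) and $\binom r3$ of $V^*\otimes V^*\otimes V^*$ (factors $S^3V^*$ once and $V^*\otimes\det V^*$ twice). So the factors are $S^3V^*$, $r+r(r-1)+\binom r3=\binom{r+2}3$ times, and $V^*\otimes\det V^*$, $r(r-1)+2\binom r3=\frac{r(r^2-1)}3$ times.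

Since $R\pi_*Q^*=0$, $\chi(S^nV^*)=\chi(Fl,S^n\mathfrak u^*)$, and $\mathfrak u^*$ is filtered with factors $(2,-1),(-1,2),(1,1)$. By Lemma 3(iii):

* $\chi(V^*)=0+0+8=8$, from $(2,-1),(-1,2),(1,1)$;
* $\chi(S^2V^*)=-10-10+8+10+10+27=35$, from $(4,-2),(-2,4),(1,1),(3,0),(0,3),(2,2)$;
* $\chi(S^3V^*)=-35-35+10+10+0+0+27+35+35+64=111$, from $(6,-3),(-3,6),(3,0),(0,3),(5,-1),(-1,5),(2,2),(4,1),(1,4),(3,3)$;
* $\chi(\det V^*)=10+10=20$, from $(3,0),(0,3)$;
* $\chi(V^*\otimes\det V^*)=35+35+0+0+27=97$. Here $V^*$ has factors $L^{-1}$ and $\mathcal O(1,1)$, so the product has factors $L^{-1}(2,2)$ and $L^{-2}(1,1)$, which push forward to $(4,1)\oplus(1,4)$ and $(5,-1)\oplus(-1,5)\oplus(2,2)$.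

Therefore
$$\dim A_1=8r,\quad\dim A_2=35\tbinom{r+1}2+20\tbinom r2=\tfrac{55r^2+15r}2,$$
$$\dim A_3=111\tbinom{r+2}3+97\,\tfrac{r(r^2-1)}3=\tfrac{305r^3+333r^2+28r}6 .$$

**Step 4: the coefficients.** It remains to solve $\sum_d\dim A_d\,t^d=h(t)/(1-t)^N$ degree by degree, with $N=2r+4$, $\binom{N+1}2=2r^2+9r+10$ and $\binom{N+2}3=\frac{4r^3+30r^2+74r+60}3$. First, $h_1=8r-N=6r-4$. Next,
$$h_2=\dim A_2-h_1N-\tbinom{N+1}2=\tfrac{55r^2+15r}2-(12r^2+16r-16)-(2r^2+9r+10)=\tfrac{27r^2-35r+12}2 .$$
Then $h_2N=27r^3+19r^2-58r+24$ and $h_1\binom{N+1}2=12r^3+46r^2+24r-40$, so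
$$h_3=\dim A_3-h_2N-h_1\tbinom{N+1}2-\tbinom{N+2}3=\tfrac{305r^3+333r^2+28r}6-\tfrac{242r^3+450r^2-56r+24}6=\tfrac{21r^3-39r^2+28r-8}2 .$$
Finally $h_4=\tau_r=\frac{9r^4-24r^3+27r^2-16r+4}4$, and
$$\deg X=h(1)=\tfrac{9r^4+18r^3+3r^2-6r}4=\tfrac34r(r+1)(3r^2+3r-2).$$
The characteristic of $k$ has not entered any of these numbers. $\blacksquare$
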